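\title{A doubling identity for monotone triangles with bottom row $(2,4,\dots,2n)$}

\begin{abstract}
The number of monotone triangles with bottom row $k_1<\dots<k_n$ is given by a polynomial $\alpha(n;k_1,\dots,k_n)$, which can also be evaluated at arguments that are not increasing. We prove the conjectured identity $\alpha(n;2,4,\dots,2n)=\alpha(2n;2n,2n,\dots,4,4,2,2)$, together with a refinement in $n$ variables. Both sides are shown to be specializations of one polynomial that is symmetric in $2n$ variables. We also show that $\alpha(n;d,2d,\dots,nd)=\alpha(2n;nd,nd,\dots,d,d)$ holds for all $n$ if and only if $d\in\{1,2\}$.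
\end{abstract}

\section{Monotone triangles and their counting polynomial}\label{sec:intro}

A \emph{monotone triangle of order $n$} is a triangular array of integers $(a_{i,j})_{1\le j\le i\le n}$, with $i$ entries in row $i$, such that
\[
a_{i+1,j}\le a_{i,j}\le a_{i+1,j+1}\quad(1\le j\le i<n),\qquad a_{i,j}<a_{i,j+1}\quad(1\le j<i\le n).
\]
Thus the rows increase strictly, and each entry lies weakly between its two neighbors in the row below. The \emph{bottom row} is $(a_{n,1},\dots,a_{n,n})$ and the \emph{top entry} is $a_{1,1}$. An example of order $3$ is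
\[
\begin{array}{ccccc}
 & &4& & \\
 &2& &5& \\
2& &4& &6
\end{array}
\]
Removing the bottom row leaves a monotone triangle of order $n-1$, so these objects are counted row by row. With bottom row $(k_1,k_2)$ there are $k_2-k_1+1$ choices for the top entry. With bottom row $(k_1,k_2,k_3)$ we sum $l_2-l_1+1$ over all $l_1\in[k_1,k_2]$ and $l_2\in[k_2,k_3]$, where the average of the summand is $\frac12(k_3-k_1)+1$, and we remove the one forbidden pair $l_1=l_2=k_2$, whose summand is $1$. The count is
\begin{equation}\label{eq:alpha3}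
\tfrac12(k_2-k_1+1)(k_3-k_2+1)(k_3-k_1+2)-1 .
\end{equation}
In general (Fischer) there is a polynomial $\alpha(n;k_1,\dots,k_n)$ whose value at integers $k_1<\dots<k_n$ is the number of monotone triangles of order $n$ with bottom row $(k_1,\dots,k_n)$. It is unique: writing $k_i=m_1+\dots+m_i$, the strictly increasing tuples become the product set $m_1\in\mathbb Z$, $m_2,\dots,m_n\ge1$, on which no nonzero polynomial vanishes.

Being a polynomial, $\alpha$ has values at arguments that are the bottom row of no triangle at all. Some of these values are counting numbers again. Let $A_n$ be the number of $n\times n$ alternating sign matrices, that is, matrices with entries $0,1,-1$ in which the nonzero entries of each row and column alternate in sign and sum to $1$. It is known that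
\begin{equation}\label{eq:known}
A_n=\alpha(n;1,2,\dots,n)=\alpha(2n;n,n,n-1,n-1,\dots,1,1).
\end{equation}
In words: reversing the row $(1,\dots,n)$ and doubling each entry does not change the value of $\alpha$. It is natural to ask whether the same operation is harmless for an arithmetic progression with another spacing $d$, that is, whether
\begin{equation}\label{eq:Ed}
\alpha(n;d,2d,\dots,nd)=\alpha(2n;nd,nd,\dots,2d,2d,d,d).
\end{equation}
For $n=1$ this holds for every $d$, since $\alpha(2;d,d)=1$. For $n=2$ the left side is $d+1$, while the right side turns out to be a polynomial of degree four in $d$ (Section~\ref{sec:spacings}), so only finitely many $d$ can survive. One might then guess that $d=1$ is the only one. The conjecture posed in \cite{source} says that $d=2$ works as well. Our first theorem confirms it.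

\begin{theorem}\label{thm:main}
For all $n\ge1$,
\[
\alpha(n;2,4,\dots,2n)=\alpha(2n;2n,2n,2n-2,2n-2,\dots,2,2).
\]
\end{theorem}

For $n=1,2,3$ the common values are $1,3,26$, the last by \eqref{eq:alpha3}.

The proof works with a lift of $\alpha$ to symmetric Laurent polynomials. For $k\in\mathbb Z^N$ put
\begin{equation}\label{eq:Psi}
S(x,y)=\frac{1-x+xy}{y-x},\qquad
\Psi_k(X_1,\dots,X_N)=\sum_{\sigma\in\mathfrak S_N}\ \prod_{i=1}^N X_{\sigma(i)}^{k_i}\prod_{1\le i<j\le N}S\big(X_{\sigma(i)},X_{\sigma(j)}\big).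
\end{equation}
We shall see that $\Psi_k$ is a symmetric Laurent polynomial and that $\alpha(N;k)=\Psi_k(1,\dots,1)$ for every $k\in\mathbb Z^N$. Throughout, $c^m$ inside a list of arguments stands for $m$ copies of $c$.

\begin{theorem}\label{thm:refined}
For all $n\ge1$, as Laurent polynomials in $X_1,\dots,X_n$,
\[
\Psi_{(2n,2n,\dots,4,4,2,2)}(X_1,\dots,X_n,1^n)=\Psi_{(2,4,\dots,2n)}(X_1,\dots,X_n).
\]
In particular $\Psi_{(2n,2n,\dots,2,2)}(X,1^{2n-1})=\sum_M X^{a_{1,1}(M)}$, where $M$ runs over the monotone triangles with bottom row $(2,4,\dots,2n)$ and $a_{1,1}(M)$ is the top entry of $M$.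
\end{theorem}

Theorem~\ref{thm:main} is the case $X_1=\dots=X_n=1$. There is no third spacing.

\begin{theorem}\label{thm:spacings}
For $d\in\mathbb C$, the identity \eqref{eq:Ed} holds for all $n\ge1$ if and only if $d\in\{1,2\}$.
\end{theorem}

Section~\ref{sec:Psi} proves $\alpha(N;k)=\Psi_k(1^N)$. Section~\ref{sec:family} places the two sides of Theorem~\ref{thm:refined} in one family $F_N(X;t)$ with parameters $t_1,\dots,t_N$: the right side sits at $N=n$, $t=(1^n)$, and the left side at $N=2n$, $t=(0^{2n})$. Section~\ref{sec:symmetry} proves the key property of this family, a symmetry that exchanges the parameters $t_l$ with the quantities $X_i/(1-X_i+X_i^2)$. Section~\ref{sec:proof} uses it to descend from $N=2n$ to $N=n$, and Section~\ref{sec:spacings} treats the other spacings. The proofs of Theorems~\ref{thm:main} and~\ref{thm:refined} are self-contained; in particular they do not use Fischer's operator formula for $\alpha$. The known identity \eqref{eq:known} is used only for Theorem~\ref{thm:spacings}.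

\section{A symmetrization formula for $\alpha$}\label{sec:Psi}

For a rational function $\varphi(X_1,\dots,X_N)$, whose coefficients may involve further indeterminates that are not permuted, let
\[
\operatorname{Sym}(\varphi)=\sum_{\sigma\in\mathfrak S_N}\varphi\big(X_{\sigma(1)},\dots,X_{\sigma(N)}\big)\prod_{i<j}S\big(X_{\sigma(i)},X_{\sigma(j)}\big).
\]
We say that the term $\sigma$ places the variable $X_{\sigma(i)}$ in \emph{position} $i$. Thus $\Psi_k=\operatorname{Sym}(X_1^{k_1}\cdots X_N^{k_N})$. Symmetric factors of $\varphi$ can be taken out of $\operatorname{Sym}$; in particular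
\begin{equation}\label{eq:shift}
\Psi_{k+(c,\dots,c)}=(X_1\cdots X_N)^c\,\Psi_k\qquad(c\in\mathbb Z).
\end{equation}
Let $V=\prod_{i<j}(X_j-X_i)=\det(X_i^{j-1})$ be the Vandermonde product. Permuting the variables multiplies $V$ by the sign of the permutation, so
\begin{equation}\label{eq:alt}
\operatorname{Sym}(\varphi)=\frac1V\sum_{\sigma}\operatorname{sgn}(\sigma)\,\sigma\Big[\varphi\prod_{i<j}(1-X_i+X_iX_j)\Big],
\end{equation}
where $\sigma$ replaces $X_i$ by $X_{\sigma(i)}$. An antisymmetric (Laurent) polynomial vanishes for $X_i=X_j$, so it is divisible by each of the pairwise coprime factors $X_j-X_i$, and hence by $V$. Therefore $\operatorname{Sym}(\varphi)$ is a symmetric (Laurent) polynomial whenever $\varphi$ is a (Laurent) polynomial. This applies to $\Psi_k$.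

The operator $\operatorname{Sym}$ has a large kernel, and almost every step of this paper exploits the part of the kernel that involves two adjacent positions. It rests on the relation
\begin{equation}\label{eq:S1}
S(x,y)+S(y,x)=\frac{(1-x+xy)-(1-y+xy)}{y-x}=1 .
\end{equation}
For a rational function $g(x,y)$ let $\widehat g(x,y)=S(x,y)g(x,y)+S(y,x)g(y,x)$, which is $\operatorname{Sym}(g)$ for two variables.

\begin{lemma}[pair principle]\label{lem:pair}
Let $1\le i<N$, let $\psi$ be symmetric in $X_i$ and $X_{i+1}$, and let $g$ be a rational function of two variables. Then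
\[
\operatorname{Sym}\big(g(X_i,X_{i+1})\,\psi\big)=\operatorname{Sym}\big(\widehat g(X_i,X_{i+1})\,\psi\big).
\]
For $g=x$ and $g=y$ one has
\begin{equation}\label{eq:hats}
\widehat x=-(1-x)(1-y),\qquad \widehat y=1+xy .
\end{equation}
\end{lemma}

\begin{proof}
Write $\prod_{a<b}S(X_a,X_b)=S(X_i,X_{i+1})\,R$. The function $R$ is symmetric in $X_i,X_{i+1}$, because these variables enter it only through the products $S(X_a,X_i)S(X_a,X_{i+1})$ for $a<i$ and $S(X_i,X_a)S(X_{i+1},X_a)$ for $a>i+1$. The terms $\sigma$ and $\sigma\circ(i\;\,i{+}1)$ of $\operatorname{Sym}(g\psi)$ differ by an exchange of the variables in positions $i$ and $i+1$, so they add up to $\sigma[\widehat g\,\psi R]$. Hence $\operatorname{Sym}(g\psi)$ depends on $g$ only through $\widehat g$. Since $\widehat g$ is symmetric, \eqref{eq:S1} shows that $g$ and $\widehat g$ have the same hat. For \eqref{eq:hats},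
\begin{align*}
(y-x)\,\widehat x&=x(1-x+xy)-y(1-y+xy)=(y-x)(-1+x+y-xy),\\
(y-x)\,\widehat y&=y(1-x+xy)-x(1-y+xy)=(y-x)(1+xy).\qedhere
\end{align*}
\end{proof}

The lemma can be applied to several disjoint pairs of adjacent positions one after another, since a replacement in one pair does not involve the variables of the others.

Setting one variable equal to $1$ removes one row of a monotone triangle.

\begin{lemma}[branching]\label{lem:branch}
Let $N\ge2$ and $k_1<\dots<k_N$. Then
\[
\Psi_k(X_1,\dots,X_{N-1},1)=\sum_l\Psi_l(X_1,\dots,X_{N-1}),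
\]
where the sum runs over all $l_1<\dots<l_{N-1}$ with $k_i\le l_i\le k_{i+1}$.
\end{lemma}

\begin{proof}
In this proof $\operatorname{Sym}$ acts on $X_1,\dots,X_{N-1}$. We have $S(Y,1)=\frac1{1-Y}$ and $S(1,Y)=\frac{-Y}{1-Y}$. For $1\le i\le N-1$ put
\[
a_i=\frac{X_i^{k_i}}{1-X_i},\qquad b_i=\frac{X_i^{k_{i+1}+1}}{1-X_i},\qquad\text{so that}\qquad a_i-b_i=\sum_{l=k_i}^{k_{i+1}}X_i^{\,l}.
\]
Sort the terms of $\Psi_k(X_1,\dots,X_{N-1},1)$ by the position $j$ of the variable that equals $1$, and number the other positions $1,\dots,N-1$ in their order. A position $i<j$ keeps the exponent $k_i$ and gains a factor $S(\cdot,1)$; a position $i\ge j$ has the exponent $k_{i+1}$ and gains a factor $S(1,\cdot)$. Hence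
\begin{equation}\label{eq:branchL}
\Psi_k(X_1,\dots,X_{N-1},1)=\operatorname{Sym}\Big(\sum_{j=1}^N\ \prod_{i<j}a_i\prod_{i\ge j}(-b_i)\Big).
\end{equation}

For $N=2$ this is $a_1-b_1$, which is the claim. The case $N=3$ shows the role of the numerator of $S$. The left side is $\operatorname{Sym}(a_1a_2-a_1b_2+b_1b_2)$. The right side is $\operatorname{Sym}\big((a_1-b_1)(a_2-b_2)-(X_1X_2)^{k_2}\big)$, the subtracted term being the forbidden pair $l_1=l_2=k_2$. So the unwanted term $-b_1a_2$ of the product has to cancel the forbidden pair. In general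
\[
b_ia_{i+1}=X_i\cdot\frac{(X_iX_{i+1})^{k_{i+1}}}{(1-X_i)(1-X_{i+1})},
\]
and Lemma~\ref{lem:pair} with $g=x$ shows that, inside $\operatorname{Sym}$ and next to factors free of $X_i,X_{i+1}$,
\begin{equation}\label{eq:swap}
(X_iX_{i+1})^{k_{i+1}}\ \text{ may be replaced by }\ -b_ia_{i+1}.
\end{equation}
This settles $N=3$.

For general $N$, a tuple $l$ with $l_i\in[k_i,k_{i+1}]$ fails to be strictly increasing if and only if, for some $i\in\{1,\dots,N-2\}$, the event $E_i$: $l_i=l_{i+1}=k_{i+1}$ occurs. The events $E_i$ and $E_{i+1}$ exclude each other, since together they give $k_{i+1}=l_{i+1}=k_{i+2}$; here the strict increase of $k$ is used. By inclusion--exclusion the right side of the lemma equals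
\[
\operatorname{Sym}\Big(\sum_I(-1)^{|I|}\prod_{i\in I}(X_iX_{i+1})^{k_{i+1}}\prod_{m\notin I\cup(I+1)}(a_m-b_m)\Big),
\]
where $I$ runs over the subsets of $\{1,\dots,N-2\}$ with no two consecutive elements. The pairs $\{i,i+1\}$, $i\in I$, are disjoint, so \eqref{eq:swap} turns this into
\[
\operatorname{Sym}\Big(\sum_I(-1)^{|I|}\prod_{i\in I}(-b_i)a_{i+1}\prod_{m\notin I\cup(I+1)}(a_m-b_m)\Big).
\]
Expand into words $w_1\cdots w_{N-1}$ with $w_m\in\{a_m,-b_m\}$. For a given word let $D$ be the set of $i$ with $w_i=-b_i$ and $w_{i+1}=a_{i+1}$; it has no two consecutive elements. The word arises once from each $I\subseteq D$ and from no other $I$, so its coefficient is $\sum_{I\subseteq D}(-1)^{|I|}$. This is $1$ if $D=\emptyset$ and $0$ otherwise. The words with $D=\emptyset$ are those in which all letters $a$ precede all letters $-b$, and these are the summands of \eqref{eq:branchL}.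
\end{proof}

\begin{proposition}\label{prop:alpha}
Write $\prod_{1\le i<j\le N}(1-X_i+X_iX_j)=\sum_m c_mX_1^{m_1}\cdots X_N^{m_N}$ with $c_m\in\mathbb Z$. Then, as polynomials in $k$,
\begin{equation}\label{eq:alpha}
\alpha(N;k)=\sum_m c_m\prod_{i<j}\frac{(k_j+m_j)-(k_i+m_i)}{j-i},
\end{equation}
and $\alpha(N;k)=\Psi_k(1^N)$ for all $k\in\mathbb Z^N$. If $k_1<\dots<k_N$, then $\Psi_k(X,1^{N-1})=\sum_MX^{a_{1,1}(M)}$, summed over the monotone triangles $M$ with bottom row $k$.
\end{proposition}

\begin{proof}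
The tuples $l$ in Lemma~\ref{lem:branch} are exactly the rows that can stand above the row $k$. Applying the lemma $N-1$ times and using $\Psi_{(k_1)}(X)=X^{k_1}$ gives the last statement. At $X=1$ it says that $\Psi_k(1^N)$ is the number of monotone triangles with bottom row $k$ when $k$ is strictly increasing.

By \eqref{eq:alt}, $\Psi_k=\sum_mc_m\det\big(X_i^{k_j+m_j}\big)/V$ for every $k\in\mathbb Z^N$. For $e\in\mathbb Z^N$ the quotient $\det(X_i^{e_j})/V$ is a Laurent polynomial, so its value at $X=(1^N)$ can be computed along the curve $X_i=q^{i-1}$. There the numerator is a Vandermonde determinant in $q^{e_1},\dots,q^{e_N}$, and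
\[
\frac{\det(X_i^{e_j})}{V}=\prod_{i<j}\frac{q^{e_j}-q^{e_i}}{q^{j-1}-q^{i-1}}\ \longrightarrow\ \prod_{i<j}\frac{e_j-e_i}{j-i}\qquad(q\to1).
\]
So $\Psi_k(1^N)$ equals the right side of \eqref{eq:alpha} for all $k\in\mathbb Z^N$. That side is a polynomial in $k$ which counts monotone triangles at strictly increasing $k$, so it is $\alpha(N;k)$ by uniqueness.
\end{proof}

Formula \eqref{eq:alpha} involves only differences of the $k_i$, so $\alpha(N;k+(c,\dots,c))=\alpha(N;k)$ for all $c\in\mathbb C$.

\section{Two staircases in one family}\label{sec:family}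

By \eqref{eq:shift}, Theorem~\ref{thm:refined} compares $\Psi_{(0,2,\dots,2n-2)}$ with $\Psi_{(2n-2,2n-2,\dots,0,0)}$. The first index is an arithmetic progression and the second is not. The pair principle repairs this, and it does so because the spacing is $2$.

\begin{lemma}\label{lem:double}
For all $n\ge1$,
\[
\Psi_{(2n-1,2n-2,\dots,1,0)}(X_1,\dots,X_{2n})=(-1)^n\prod_{i=1}^{2n}(1-X_i)\;\Psi_{(2n-2,2n-2,\dots,2,2,0,0)}(X_1,\dots,X_{2n}).
\]
\end{lemma}

\begin{proof}
For $1\le m\le n$, the positions $2m-1,2m$ carry the monomial $x^{2n-2m+1}y^{2n-2m}=x\,(xy)^{2n-2m}$. By Lemma~\ref{lem:pair} it may be replaced by $-(1-x)(1-y)(xy)^{2n-2m}$. After all $n$ replacements the factor $\prod_i(1-X_i)$ is symmetric and can be taken out.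
\end{proof}

At $X=(1^{2n})$ both sides of the lemma vanish. So this relation is invisible at the level of $\alpha$, and the variables $X_i$ must be kept until the end.

We now have two staircases, $(0,2,\dots,2N-2)$ and $(N-1,\dots,1,0)$. In both, position $i$ carries a weight of the form $A(X)^{i-1}B(X)^{N-i}$, with $(A,B)=(X^2,1)$ and $(A,B)=(1,X)$ respectively. Multiplying $A$ and $B$ by a common function $c(X)$ only produces the symmetric factor $\prod_ic(X_i)^{N-1}$, and changing the sign of $A$ only produces a global sign. So we may replace the second pair by $(-(1-X),X(1-X))$. The two components of the difference of the two pairs are then equal: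
\[
(X^2,1)-\big(-(1-X),\,X(1-X)\big)=(Q,Q),\qquad Q=Q(X)=1-X+X^2 .
\]
The line through the two pairs is therefore
\[
t\,(X^2,1)+(1-t)\big(-(1-X),X(1-X)\big)=Q\cdot\big(t-\lambda(X),\,t-\rho(X)\big),
\]
where
\begin{equation}\label{eq:xlr}
\lambda(X)=\frac{1-X}{Q},\qquad \rho(X)=\frac{X(X-1)}{Q},\qquad \xi(X)=\frac XQ .
\end{equation}
The third function $\xi$ is the complement of the other two. We shall use the relations
\begin{equation}\label{eq:basic}
\xi+\lambda+\rho=1,\qquad \rho=-X\lambda,\qquad 1-\lambda=\frac{X^2}Q,\qquad 1-\rho=\frac1Q,\qquad 1-\xi=\frac{(1-X)^2}Q,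
\end{equation}
and, since $Q(1/X)=Q(X)/X^2$,
\begin{equation}\label{eq:inv}
\xi(1/X)=\xi(X),\qquad \lambda(1/X)=\rho(X),\qquad S(1/x,1/y)=\frac{xy-y+1}{x-y}=S(y,x).
\end{equation}

A single parameter $t$ would enter with degree $N(N-1)$, too high to control. We give each position $l$ its own parameter $t_l$: the variable in position $i$ is paired through $\lambda$ with the parameters to its left and through $\rho$ with those to its right. With $\lambda_i=\lambda(X_i)$, and $\rho_i,\xi_i,Q_i$ defined in the same way, let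
\begin{equation}\label{eq:F}
F_N(X;t)=F_N(X_1,\dots,X_N;t_1,\dots,t_N)=\operatorname{Sym}\Big(\prod_{i=1}^N\Big(\prod_{l<i}(t_l-\lambda_i)\prod_{l>i}(t_l-\rho_i)\Big)\Big).
\end{equation}
Then $F_1=1$, the function $F_N$ is symmetric in $X_1,\dots,X_N$, and it is a polynomial of degree at most $N-1$ in each $t_l$, because each position $i\ne l$ contributes one linear factor in $t_l$. This low degree is what permits proofs by interpolation.

\begin{proposition}\label{prop:special}
For all $n\ge1$,
\begin{align}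
F_n(X;1^n)&=\prod_{i=1}^nQ_i^{-(n-1)}\;\Psi_{(0,2,\dots,2n-2)}(X_1,\dots,X_n),\label{eq:t1}\\
F_{2n}(X;0^{2n})&=\prod_{i=1}^{2n}\frac{(1-X_i)^{2n}}{Q_i^{\,2n-1}}\;\Psi_{(2n-2,2n-2,\dots,2,2,0,0)}(X_1,\dots,X_{2n}).\label{eq:t0}
\end{align}
\end{proposition}

\begin{proof}
If all $t_l=1$, position $i$ carries $(X_i^2/Q_i)^{i-1}(1/Q_i)^{n-i}=X_i^{2(i-1)}Q_i^{-(n-1)}$ by \eqref{eq:basic}. This gives \eqref{eq:t1}. If $N=2n$ and all $t_l=0$, position $i$ carries $(-\lambda_i)^{i-1}(X_i\lambda_i)^{2n-i}=(-1)^{i-1}\lambda_i^{2n-1}X_i^{2n-i}$. Since $0+1+\dots+(2n-1)=n(2n-1)$,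
\[
F_{2n}(X;0^{2n})=(-1)^{n(2n-1)}\prod_i\lambda_i^{2n-1}\;\Psi_{(2n-1,\dots,1,0)} .
\]
Now apply Lemma~\ref{lem:double}; the total sign is $(-1)^{n(2n-1)+n}=(-1)^{2n^2}=1$.
\end{proof}

To relate different $N$ we need to know how $S$ interacts with $\lambda$ and $\rho$. A difference $\rho(x)-\rho(y)$ cancels the pole of $S$ at $x=y$, and what remains is again a difference of the functions \eqref{eq:xlr}.

\begin{lemma}\label{lem:key}
One has
\begin{align}
S(y,x)\big(\rho(x)-\rho(y)\big)&=\xi(y)-\lambda(x),\label{eq:K1}\\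
S(x,y)\big(\lambda(x)-\lambda(y)\big)&=\xi(y)-\rho(x).\label{eq:K2}
\end{align}
\end{lemma}

\begin{proof}
Since $\rho=1-1/Q$ and $Q(x)-Q(y)=(x-y)(x+y-1)$, the left side of \eqref{eq:K1} times $Q(x)Q(y)$ is $(1-y+xy)(x+y-1)$. The right side times $Q(x)Q(y)$ is $y(1-x+x^2)-(1-x)(1-y+y^2)$. Both expand to $-1+x+2y-2xy-y^2+x^2y+xy^2$. Replacing $x,y$ by $1/x,1/y$ in \eqref{eq:K1} gives \eqref{eq:K2} by \eqref{eq:inv}.
\end{proof}

The whole mechanism is visible for $N=2$.

\begin{lemma}\label{lem:F2}
Let $e_1,e_2$ be the elementary symmetric polynomials of degrees $1$ and $2$ in four variables, and let $G_2=1-e_1+e_2$. Then $F_2(x,y;t_1,t_2)=G_2(\xi(x),\xi(y),t_1,t_2)$.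
\end{lemma}

\begin{proof}
By definition,
\[
F_2=S(x,y)\big(t_2-\rho(x)\big)\big(t_1-\lambda(y)\big)+S(y,x)\big(t_2-\rho(y)\big)\big(t_1-\lambda(x)\big).
\]
The coefficient of $t_1t_2$ is $1$ by \eqref{eq:S1}. By \eqref{eq:S1}, Lemma~\ref{lem:key} and $\lambda+\rho=1-\xi$, the coefficients of $-t_1$ and of $-t_2$ are
\begin{align*}
S(x,y)\rho(x)+S(y,x)\rho(y)&=\rho(x)-S(y,x)\big(\rho(x)-\rho(y)\big)=1-\xi(x)-\xi(y),\\
S(x,y)\lambda(y)+S(y,x)\lambda(x)&=\lambda(x)-S(x,y)\big(\lambda(x)-\lambda(y)\big)=1-\xi(x)-\xi(y).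
\end{align*}
By $\rho=-X\lambda$ and \eqref{eq:hats}, the constant term is
\[
-\lambda(x)\lambda(y)\,\widehat x=\lambda(x)\lambda(y)(1-x)(1-y)=(1-\xi(x))(1-\xi(y)).
\]
So $F_2=t_1t_2+(\xi(x)+\xi(y)-1)(t_1+t_2)+(1-\xi(x))(1-\xi(y))$, which is $1-e_1+e_2$ evaluated at $\xi(x),\xi(y),t_1,t_2$.
\end{proof}

\begin{example}\label{ex:n2}
The variables and the parameters enter the definition of $F_2$ in different ways, yet $F_2$ depends on $x,y$ only through $\xi(x),\xi(y)$ and treats these exactly like $t_1,t_2$. At $t=(1,1)$ we get $G_2(\xi_1,\xi_2,1,1)=\xi_1+\xi_2+\xi_1\xi_2$, so \eqref{eq:t1} reads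
\[
\Psi_{(0,2)}(X_1,X_2)=X_1Q_2+X_2Q_1+X_1X_2=X_1+X_2-X_1X_2+X_1X_2(X_1+X_2).
\]
At $X_2=1$ this is $1+X_1+X_1^2$, the top-entry generating function of the three triangles with bottom row $(0,2)$. At $t=(0,0)$ we get $G_2(\xi_1,\xi_2,0,0)=(1-\xi_1)(1-\xi_2)\cdot F_1$: two arguments equal to $0$ lower the index by one, at the cost of a factor $1-x$ for each remaining argument $x$. Suppose that $F_3$ and $F_4$ behave in the same way, with symmetric polynomials $G_3,G_4$. Removing two pairs of zeros gives
\[
F_4(X;0^4)=\prod_{i=1}^4(1-\xi_i)^2\;G_2(\xi_1,\xi_2,\xi_3,\xi_4).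
\]
Comparing with \eqref{eq:t0} and using $1-\xi=(1-X)^2/Q$, we obtain
\[
\Psi_{(2,2,0,0)}(X_1,\dots,X_4)=Q_1Q_2Q_3Q_4\;G_2(\xi_1,\xi_2,\xi_3,\xi_4).
\]
Since $\xi(1)=Q(1)=1$, setting $X_3=X_4=1$ yields $Q_1Q_2\,G_2(\xi_1,\xi_2,1,1)=\Psi_{(0,2)}(X_1,X_2)$. This is Theorem~\ref{thm:refined} for $n=2$, and $\alpha(4;2,2,0,0)=G_2(1^4)=1-4+6=3$. The point is that $\xi_3,\xi_4$ have moved into the slots of $t_1,t_2$. The next section proves the two assumed properties for all $N$.
\end{example}

\begin{remark}\label{rem:theta}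
The three functions \eqref{eq:xlr} form one orbit. The numerator of $S(x,y)$ vanishes exactly when $y=\theta(x)$, where $\theta(X)=1-1/X$. This map has order three, as $\theta^2(X)=1/(1-X)$, its fixed points are the roots of $Q$, and substitution gives $\rho=\xi\circ\theta$ and $\lambda=\xi\circ\theta^2$. If $\omega$ is a primitive cube root of unity and $X=X(u)=\frac{u-\omega}{1-\omega u}$, then $X(1/u)=1/X(u)$ and $X(\omega u)=\theta(X(u))=-\omega^2\frac{u-1}{u-\omega}$. From $u=\frac{X+\omega}{1+\omega X}$ one finds $u+u^{-1}=\frac{(X+\omega)^2+(1+\omega X)^2}{\omega Q}=3\xi-1$. So, up to the affine map $s\mapsto 3s-1$, the functions $\xi,\rho,\lambda$ are the values of $u+u^{-1}$ at $u,\omega u,\omega^2u$.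
\end{remark}

\section{The symmetry of $F_N$ in $2N$ variables}\label{sec:symmetry}

\begin{proposition}\label{prop:sym}
For every $N\ge1$ there is a polynomial $G_N(x_1,\dots,x_{2N})$, symmetric in all $2N$ variables, such that
\[
F_N(X;t)=G_N(\xi_1,\dots,\xi_N,t_1,\dots,t_N).
\]
For $N\ge2$ it satisfies
\begin{equation}\label{eq:zeros}
G_N(0,0,x_3,\dots,x_{2N})=\prod_{k=3}^{2N}(1-x_k)\;G_{N-1}(x_3,\dots,x_{2N}).
\end{equation}
\end{proposition}

The polynomial $G_N$ is determined by $F_N$, because $\xi_1,\dots,\xi_N,t_1,\dots,t_N$ are algebraically independent. The proof is by interpolation in one parameter $t_l$. It needs many values of $t_l$ at which $F_N$ reduces to $F_{N-1}$. The definition offers such values only for $t_1$ and $t_N$; symmetry in the parameters makes them available for every $t_l$.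

\begin{lemma}\label{lem:tsym}
$F_N(X;t)$ is symmetric in $t_1,\dots,t_N$.
\end{lemma}

\begin{proof}
It suffices to exchange $t_m$ and $t_{m+1}$. Write the argument of $\operatorname{Sym}$ in \eqref{eq:F} as $g(X_m,X_{m+1})\,\psi$ with $g(x,y)=(t_{m+1}-\rho(x))(t_m-\lambda(y))$. The remaining factors of positions $m$ and $m+1$ are
\[
\prod_{l<m}(t_l-\lambda_m)(t_l-\lambda_{m+1})\prod_{l>m+1}(t_l-\rho_m)(t_l-\rho_{m+1}),
\]
so $\psi$ is symmetric in $X_m,X_{m+1}$. Also $t_m,t_{m+1}$ enter $\psi$ only through $(t_m-\rho_i)(t_{m+1}-\rho_i)$ for $i<m$ and $(t_m-\lambda_i)(t_{m+1}-\lambda_i)$ for $i>m+1$, so $\psi$ is symmetric in $t_m,t_{m+1}$. By Lemma~\ref{lem:pair}, $F_N=\operatorname{Sym}(\widehat g\,\psi)$, and $\widehat g(x,y)=F_2(x,y;t_m,t_{m+1})$ is symmetric in $t_m,t_{m+1}$ by Lemma~\ref{lem:F2}.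
\end{proof}

\begin{lemma}\label{lem:rec}
Let $N\ge2$ and $a,b\in\{1,\dots,N\}$, and let $F_{N-1}^{a,b}$ denote $F_{N-1}$ evaluated at the variables $X_i$, $i\neq a$, and the parameters $t_l$, $l\ne b$. Then
\begin{align}
F_N\big|_{t_b=\rho_a}&=\prod_{i\ne a}(\xi_i-\lambda_a)\prod_{l\ne b}(t_l-\lambda_a)\;F_{N-1}^{a,b},\label{eq:R1}\\
F_N\big|_{t_b=\lambda_a}&=\prod_{i\ne a}(\xi_i-\rho_a)\prod_{l\ne b}(t_l-\rho_a)\;F_{N-1}^{a,b}.\label{eq:R2}
\end{align}
\end{lemma}

\begin{proof}
For \eqref{eq:R1} we may take $b=N$ by Lemma~\ref{lem:tsym}. A term of $F_N$ that places $X_a$ in a position before $N$ contains the factor $t_N-\rho_a=0$. In the other terms $X_a$ is in position $N$ and carries $\prod_{l<N}(t_l-\lambda_a)$. Each $X_i$ with $i\ne a$ precedes it and carries, beyond its factors in $F_{N-1}^{a,N}$, the factor $S(X_i,X_a)(t_N-\rho_i)=S(X_i,X_a)(\rho_a-\rho_i)=\xi_i-\lambda_a$, by \eqref{eq:K1}.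

For \eqref{eq:R2} take $b=1$. A term that places $X_a$ in a position after $1$ contains $t_1-\lambda_a=0$. In the other terms $X_a$ is in position $1$ and carries $\prod_{l>1}(t_l-\rho_a)$, and each $X_i$ with $i\ne a$ carries the extra factor $S(X_a,X_i)(\lambda_a-\lambda_i)=\xi_i-\rho_a$, by \eqref{eq:K2}.
\end{proof}

The prefactors in \eqref{eq:R1} and \eqref{eq:R2} already treat the $\xi_i$ and the $t_l$ alike. Induction carries this over to $F_N$ itself.

\begin{proof}[Proof of Proposition~\ref{prop:sym}]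
We prove the first statement by induction on $N$, starting from $G_1=1$. Let $N\ge2$.

\emph{Step 1: $F_N$ is invariant under $X_1\mapsto1/X_1$.} Let $\widetilde F=F_N(1/X_1,X_2,\dots,X_N;t)$. Both $F_N$ and $\widetilde F$ are polynomials of degree at most $N-1$ in $t_N$, so it suffices to compare them at the $N$ distinct points $t_N=\rho_1,\dots,\rho_N$. By \eqref{eq:inv} the inversion fixes $\xi_1$ and exchanges $\lambda_1$ and $\rho_1$. At $t_N=\rho_1=\lambda(1/X_1)$, formula \eqref{eq:R2} for $\widetilde F$ with $a=1$, $b=N$ gives $\prod_{i\ne1}(\xi_i-\lambda_1)\prod_{l\ne N}(t_l-\lambda_1)F_{N-1}^{1,N}$, which is the value of $F_N$ by \eqref{eq:R1}. At $t_N=\rho_a$ with $a\ge2$, formula \eqref{eq:R1} expresses $F_N$ and $\widetilde F$ as the same prefactor, which involves $X_1$ only through $\xi_1$, times $F_{N-1}$ with $X_1$, respectively $1/X_1$, among its variables. These two values of $F_{N-1}$ agree by the induction hypothesis. Hence $\widetilde F=F_N$, and by symmetry $F_N$ is invariant under each inversion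 $X_i\mapsto1/X_i$.

\emph{Step 2: $F_N$ is a polynomial in $\xi_1,\dots,\xi_N,t_1,\dots,t_N$.} Put $m=N-1$ and $P=\prod_iQ_i^{\,m}\,F_N$. Then $P=\operatorname{Sym}(\varphi)$ for a polynomial $\varphi$ in $X$ and $t$ of degree at most $2m$ in each $X_i$. In \eqref{eq:alt} the numerator has degree at most $3m$ and $V$ has degree exactly $m$ in each $X_i$, so $P$ is a polynomial of degree at most $2m$ in each $X_i$. By Step~1 and $Q(1/X)=Q(X)/X^2$, it is \emph{palindromic} in each $X_i$: the coefficients of $X_i^{\,j}$ and $X_i^{\,2m-j}$ are equal. The polynomials $X^jQ(X)^{m-j}$, $0\le j\le m$, are palindromic in this sense and have lowest term $X^j$, while a palindromic polynomial is determined by its coefficients of $X^0,\dots,X^m$. Hence $P=\sum_{j=0}^mc_jX_1^{\,j}Q_1^{\,m-j}$, where the $c_j$ are integer linear combinations of the coefficients of $P$ as a polynomial in $X_1$; in particular they are still palindromic in $X_2,\dots,X_N$. Repeating this for each variable and dividing by $\prod_iQ_i^{\,m}$, we get $F_N=G_N(\xi_1,\dots,\xi_N;t_1,\dots,t_N)$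 with a polynomial $G_N(y_1,\dots,y_N;t_1,\dots,t_N)$. By algebraic independence, $G_N$ is symmetric in the $y_i$, symmetric in the $t_l$, and of degree at most $N-1$ in each $t_l$.

The quantities $\xi_i$ $(i\neq a)$ and $t_l$ $(l\ne b)$ are algebraically independent over $\mathbb Q(X_a)$. So \eqref{eq:R1} and \eqref{eq:R2} are polynomial identities in $2N-2$ free variables: if $y_a=\xi(X)$ and $t_b=\rho(X)$, respectively $t_b=\lambda(X)$, then
\begin{equation}\label{eq:Grec}
G_N=\prod_{x}\big(x-\lambda(X)\big)\,G_{N-1},\qquad\text{respectively}\qquad G_N=\prod_{x}\big(x-\rho(X)\big)\,G_{N-1},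
\end{equation}
where $x$ runs over the other $2N-2$ arguments and $G_{N-1}$ is evaluated at them.

\emph{Step 3: $G_N$ is symmetric under $y_1\leftrightarrow t_N$.} Let
\[
D=G_N(y_1,y_2,\dots,y_N;t_1,\dots,t_{N-1},t_N)-G_N(t_N,y_2,\dots,y_N;t_1,\dots,t_{N-1},y_1).
\]
We interpolate in $t_1$, which is not moved by the exchange since $N\ge2$; the degree of $D$ in $t_1$ is at most $N-1$. Substitute $y_i=\xi_i$ for $2\le i\le N$, which loses no information, and set $t_1=\rho_a$ or $t_1=\lambda_a$ with $2\le a\le N$. By \eqref{eq:Grec}, both terms of $D$ are the same product times $G_{N-1}$ evaluated at the same $2N-2$ arguments in two different orders. They agree because $G_{N-1}$ is fully symmetric. The index $a=1$ is not available here, so the points $\rho_a$ alone would be one too few; together with the points $\lambda_a$ we have $2(N-1)\ge N$ distinct roots, and $D=0$. The transpositions within the $y_i$, those within the $t_l$, and the transposition $y_1\leftrightarrow t_N$ connect all $2N$ variables, so they generate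 $\mathfrak S_{2N}$. This completes the induction.

Finally, $\xi(0)=\rho(0)=0$ and $\lambda(0)=1$. So the first formula in \eqref{eq:Grec} at $X=0$, combined with the full symmetry, gives \eqref{eq:zeros}; the sign $(-1)^{2N-2}$ is $1$.
\end{proof}

\section{Proof of Theorems~\ref{thm:main} and~\ref{thm:refined}}\label{sec:proof}

The recursion \eqref{eq:R1} removes one variable and one parameter. We need to remove two parameters and no variable, and the full symmetry of $G_N$ makes this possible: in \eqref{eq:zeros} the two zeros may be any two arguments. Apply \eqref{eq:zeros} $n$ times to $F_{2n}(X;0^{2n})=G_{2n}(\xi_1,\dots,\xi_{2n},0^{2n})$, each time to two of the zeros. A remaining zero contributes the factor $1$, and $\xi_i$ contributes $1-\xi_i=(1-X_i)^2/Q_i$ at each step. Hence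
\[
F_{2n}(X;0^{2n})=\prod_{i=1}^{2n}\frac{(1-X_i)^{2n}}{Q_i^{\,n}}\;G_n(\xi_1,\dots,\xi_{2n}).
\]
Comparing with \eqref{eq:t0} and canceling $\prod_i(1-X_i)^{2n}$, we obtain
\begin{equation}\label{eq:left}
\Psi_{(2n-2,2n-2,\dots,2,2,0,0)}(X_1,\dots,X_{2n})=\prod_{i=1}^{2n}Q_i^{\,n-1}\;G_n(\xi_1,\dots,\xi_{2n}).
\end{equation}
On the other hand, \eqref{eq:t1} and Proposition~\ref{prop:sym} give
\begin{equation}\label{eq:right}
\Psi_{(0,2,\dots,2n-2)}(X_1,\dots,X_n)=\prod_{i=1}^nQ_i^{\,n-1}\;G_n(\xi_1,\dots,\xi_n,1^n).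
\end{equation}
Set $X_{n+1}=\dots=X_{2n}=1$ in \eqref{eq:left}. Since $Q(1)=1$ and $\xi(1)=1$, its right side becomes the right side of \eqref{eq:right}. Therefore
\[
\Psi_{(2n-2,2n-2,\dots,0,0)}(X_1,\dots,X_n,1^n)=\Psi_{(0,2,\dots,2n-2)}(X_1,\dots,X_n).
\]
Multiplying by $(X_1\cdots X_n)^2$ raises every index on both sides by $2$, by \eqref{eq:shift}, and gives the identity of Theorem~\ref{thm:refined}. Setting $X_2=\dots=X_n=1$ and using the last statement of Proposition~\ref{prop:alpha} gives the formula for the top entries. Setting also $X_1=1$ and using $\alpha(N;k)=\Psi_k(1^N)$ gives Theorem~\ref{thm:main}; both of its sides equal $G_n(1^{2n})$. \qed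

\section{The other spacings}\label{sec:spacings}

For $d=1$ the identity \eqref{eq:Ed} is \eqref{eq:known}, and for $d=2$ it is Theorem~\ref{thm:main}. It remains to exclude all other $d\in\mathbb C$. The case $n=2$ will leave two further candidates, and $n=3$ will remove them. Both steps need some zeros of $\alpha$.

\begin{lemma}\label{lem:vanish}
Let $k\in\mathbb Z^N$.
\begin{enumerate}
\item[(a)] If $k_i=k_{i+1}=k_{i+2}$ for some $i$, then $\Psi_k=0$.
\item[(b)] If $(k_i,k_{i+1})=(c,c+1)$, then $\Psi_k=\Psi_{k'}+\Psi_{k''}$, where $k',k''$ arise from $k$ by replacing $(k_i,k_{i+1})$ with $(c,c)$ and $(c+1,c+1)$ respectively.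
\item[(c)] $\alpha(4;0,0,1,1)=0$ and $\alpha(6;0,0,1,1,2,2)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Group the terms of $\Psi_k$ that differ only by a permutation of the variables $x,y,z$ in positions $i,i+1,i+2$. All factors other than the three factors $S$ among these positions are symmetric in $x,y,z$, so each group is a multiple of $\Psi_{(0,0,0)}(x,y,z)$. We show $\Psi_{(0,0,0)}=0$. In \eqref{eq:alt} with $N=3$ and $\varphi=1$, the numerator has degree at most $2$ and $V$ has degree $2$ in each variable, so $\Psi_{(0,0,0)}$ is a constant. Evaluate it on the orbit $2,\frac12,-1$ of the map $\theta$ from Remark~\ref{rem:theta}, where $S(2,\frac12)=S(\frac12,-1)=S(-1,2)=0$. A nonzero term would have to place $\frac12$ before $2$, and $-1$ before $\frac12$, and $2$ before $-1$, which no ordering does. So the constant is $0$.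

(b) Positions $i,i+1$ carry $y\,(xy)^c$, which Lemma~\ref{lem:pair} replaces by $(1+xy)(xy)^c$.

(c) Apply (b) to positions $2,3$. This gives $\Psi_{(0,0,1,1)}=\Psi_{(0,0,0,1)}+\Psi_{(0,1,1,1)}$ and $\Psi_{(0,0,1,1,2,2)}=\Psi_{(0,0,0,1,2,2)}+\Psi_{(0,1,1,1,2,2)}$, and all four terms vanish by (a).
\end{proof}

\begin{lemma}\label{lem:n2}
$\alpha(4;2d,2d,d,d)=\frac1{12}\,d(d+1)(d-4)(d-5)$.
\end{lemma}

\begin{proof}
Let $p(d)=\alpha(4;2d,2d,d,d)=\alpha(4;d,d,0,0)$. In \eqref{eq:alpha} with $N=4$ the denominators multiply to $12$, so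
\[
p(d)=\frac1{12}\sum_mc_m(m_2-m_1)(m_4-m_3)\prod_{i\in\{1,2\},\ j\in\{3,4\}}(m_j-m_i-d).
\]
Thus $\deg p\le4$, and it suffices to find the leading coefficient and four values.

Let $P=\prod_{1\le i<j\le4}(1-X_i+X_iX_j)$, $L=\log P$ near $X=(1^4)$, and $D_i=X_i\,\partial/\partial X_i$. As $D_i$ multiplies the monomial $X^m$ by $m_i$, the coefficient of $d^4$ in $12p$ is
\[
(D_2-D_1)(D_4-D_3)P=P\cdot\big[(D_2-D_1)L\cdot(D_4-D_3)L+(D_2-D_1)(D_4-D_3)L\big]
\]
at $X=(1^4)$. For one factor $f=1-x+xy$ we have, at $x=y=1$, the values $f=1$, $x\partial_x\log f=(xy-x)/f=0$, $y\partial_y\log f=xy/f=1$, and $x\partial_x\,y\partial_y\log f=xy/f-xy(xy-x)/f^2=1$. Hence $P=1$, $D_jL=j-1$, and $D_iD_jL=1$ for $i<j$. The bracket equals $1\cdot1+(1-1-1+1)=1$, so $p$ has leading coefficient $\frac1{12}$.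

We have $p(0)=0$ by Lemma~\ref{lem:vanish}(a), and $p(-1)=\alpha(4;0,0,1,1)=0$ by translation invariance and Lemma~\ref{lem:vanish}(c). So $12p(d)=d(d+1)(d^2+bd+c)$ for some $b,c$. Further $p(1)=\alpha(2;1,2)=2$ by \eqref{eq:known} and $p(2)=\alpha(2;2,4)=3$ by Theorem~\ref{thm:main}. These give $1+b+c=12$ and $4+2b+c=6$, that is, $b=-9$ and $c=20$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:spacings}]
Since $\alpha(2;d,2d)=d+1$, Lemma~\ref{lem:n2} shows that \eqref{eq:Ed} for $n=2$ is equivalent to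
\[
0=(d+1)\big(d(d-4)(d-5)-12\big)=(d+1)(d-1)(d-2)(d-6).
\]
So only $d=-1$ and $d=6$ remain to be excluded, and we take $n=3$.

For $d=-1$, the polynomial \eqref{eq:alpha3} gives $\alpha(3;-1,-2,-3)=-1$, because its factor $k_2-k_1+1$ vanishes. On the other side $\alpha(6;-3,-3,-2,-2,-1,-1)=\alpha(6;0,0,1,1,2,2)=0$ by Lemma~\ref{lem:vanish}(c).

For $d=6$ we use $6\equiv-1\pmod 7$. By \eqref{eq:alpha3}, $\alpha(3;6,12,18)=\frac12\cdot7\cdot7\cdot14-1=342\equiv-1\pmod7$. For the other side note that
\[
\prod_{i<j}\frac{e_j-e_i}{j-i}=\det\left(\binom{e_i}{j-1}\right)_{1\le i,j\le N},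
\]
since $\binom{e}{s}$ is a polynomial in $e$ with leading term $e^s/s!$, column operations reduce the determinant to a Vandermonde determinant, and $\prod_{i<j}(j-i)=\prod_j(j-1)!$. For $N=6$ only $s\le5$ occurs, so $s!$ is prime to $7$ and $\binom es$ modulo $7$ depends only on the integer $e$ modulo $7$. By \eqref{eq:alpha}, the integer $\alpha(6;k)$ modulo $7$ then depends only on $k$ modulo $7$. Hence
\[
\alpha(6;18,18,12,12,6,6)\equiv\alpha(6;-3,-3,-2,-2,-1,-1)=0\pmod 7,
\]
and the two sides of \eqref{eq:Ed} differ.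
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \texttt{https://phaidra.univie.ac.at/download/o:1312748}
\end{thebibliography}
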